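# Trinomials with group $PSL_2(\mathbb F_7)$ and $\mathbb Q$-curves over $\mathbb Q(\sqrt{-7})$

## 1. The Trinks polynomial at the prime 2

Take the Trinks polynomial
$$f_1=x^7-7x+3 ,$$
whose Galois group over $\mathbb Q$ is $PSL_2(\mathbb F_7)$, the simple group of order $168$. Reduce it modulo $2$: we get $x^7+x+1$. At $0$ and $1$ the value is $1$, so there is no root in $\mathbb F_2$. A root of the only irreducible quadratic $x^2+x+1$ satisfies $x^3=1$, so $x^7=x$ and the value is $x+x+1=1\ne 0$. An element of $\mathbb F_8^*$ satisfies $x^7=1$, and the value is $1+x+1=x\neq0$. So $x^7+x+1$ has no factor of degree $\le3$: it is irreducible. Hence $2$ is unramified in the splitting field of $f_1$, and Frobenius at $2$ is a $7$-cycle, of order $7$.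

We shall see that this one computation rules out a certain origin for the field in elliptic curves. Here is the origin in question.

Let $F=\mathbb Q(\sqrt{-7})$, let $\sigma$ be its nontrivial automorphism, and write $G_k=\mathrm{Gal}(\overline{\mathbb Q}/k)$. Let $\omega:G_{\mathbb Q}\to\mathbb F_7^*$ be the mod $7$ cyclotomic character.

**Definition ($\mathbb Q$-curve).** A $\mathbb Q$-curve over $F$ is an elliptic curve $E/F$ that is isogenous over $\overline{\mathbb Q}$ to its conjugate $E^\sigma$.

We say that $E$ is *as in the problem* if it is a $\mathbb Q$-curve over $F$ without complex multiplication, together with an isogeny $\mu:E^\sigma\to E$ over $\overline{\mathbb Q}$ whose degree $N$ is prime to $7$. Then $\mathrm{Hom}(E^\sigma,E)$ has rank one, so $\mu$ is unique up to an integer multiple prime to $7$ (more precisely, two choices differ by a rational factor that is a $7$-adic unit), and $\mu:E^\sigma[7]\to E[7]$ is an isomorphism, unique up to a nonzero scalar.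

**Definition ($\bar\rho_E$ and $K_E$).** For $E$ as in the problem, $\bar\rho_E:G_{\mathbb Q}\to PGL(E[7])\simeq PGL_2(\mathbb F_7)$ sends $\tau\in G_F$ to the class of its action on $E[7]$, and $\tau\notin G_F$ to the class of $P\mapsto\mu(\tau(P))$. The field $K_E$ is the fixed field of $\ker\bar\rho_E$.

This is a homomorphism because of the sign rules in Lemma 1(b) below: for example, if $g,g'\notin G_F$, then $\mu g\mu g'=\mu\mu^g\,gg'$, and $\mu\mu^g$ is an integer. The definition of $K_E$ is the standard construction for $\mathbb Q$-curves; it is supplied here to make the following statement precise, since the definition used in the document that poses it is not visible in the excerpt at hand.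

**Example.** Let $E$ be a non-CM curve over $\mathbb Q$, viewed over $F$. Then $E^\sigma=E$, $\mu=\mathrm{id}$, $N=1$, and $\bar\rho_E$ is the usual projective representation. Its determinant is $\omega$, which takes nonsquare values, so its image is never contained in $PSL_2(\mathbb F_7)$. A curve with $N=3$ appears in Section 9.

Erbach, Fisher and McKay studied the polynomials $x^7+dx+e$, $d,e\in\mathbb Q$, with group $PSL_2(\mathbb F_7)$. The document "Research Summary" (https://www.math.purdue.edu/~egoins/notes/research.pdf) states: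

**Conjecture.** Let $K$ be the splitting field over $\mathbb Q$ of $x^7+dx+e$, where $d,e\in\mathbb Q$ and $\mathrm{Gal}(K/\mathbb Q)\simeq PSL_2(\mathbb F_7)$. Then there is a $\mathbb Q$-curve $E$ over $\mathbb Q(\sqrt{-7})$, as above, such that $K=K_E$.

The conjecture is false, and the prime $2$ shows it.

**Theorem A.** Let $E$ be as in the problem with $\mathrm{Gal}(K_E/\mathbb Q)\simeq PSL_2(\mathbb F_7)$. If $2$ is unramified in $K_E$, then the Frobenius at $2$ in $\mathrm{Gal}(K_E/\mathbb Q)$ has order $2$, $3$ or $4$ (not $1$ or $7$).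

**Corollary.** The splitting field of $x^7-7x+3$ is not $K_E$ for any $E$ as in the problem. In particular the Conjecture is false.

The corollary follows from the computation above. Sections 2–4 prove Theorem A.

## 2. The degree of $\mu$ is a nonsquare modulo 7

This section extracts the only global information we shall need about $\mu$.

**Lemma 1.** Let $E,\mu,N$ be as in the problem.

(a) If $\mathrm{Gal}(K_E/\mathbb Q)\simeq PSL_2(\mathbb F_7)$, then $\bar\rho_E$ has image $PSL_2(\mathbb F_7)$ and $N$ is a nonsquare modulo $7$. In particular $N$ is not a square.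

(b) If $g\in G_F$, then $\mu^g=\pm\mu$. If $g\notin G_F$, then $\mu\mu^g=\pm N$ in $\mathrm{End}(E)=\mathbb Z$, and $\hat\mu^{\,g}=\pm\mu$.

*Proof.* (b) For $g\in G_F$ the map $\mu^g$ is again in $\mathrm{Hom}(E^\sigma,E)\simeq\mathbb Z$ and has the same degree, so $\mu^g=\pm\mu$. For $g\notin G_F$ we have $\mu^g:E\to E^\sigma$, and $\mu\mu^g$ is an integer of degree $N^2$, so it is $\pm N$. Hence $\mu^g=\pm\hat\mu$, and taking duals gives $\hat\mu^{\,g}=\pm\mu$.

(a) The image $I$ of $\bar\rho_E$ has order $168$, index $2$ in $PGL_2(\mathbb F_7)$. Then $I\cap PSL_2(\mathbb F_7)$ has index at most $2$ in the nonabelian simple group $PSL_2(\mathbb F_7)$, so it is everything and $I=PSL_2(\mathbb F_7)$, the group of classes of square determinant. Take $g\notin G_F$. For the Weil pairing,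
$$e_7(\mu gP,\mu gQ)=e_7(gP,gQ)^N=g\bigl(e_7(P,Q)\bigr)^N ,$$
so $P\mapsto\mu(gP)$ has determinant $N\omega(g)$, which must be a square. Since $F$ is the quadratic subfield of $\mathbb Q(\zeta_7)$ and $g\notin G_F$, $\omega(g)$ is a nonsquare. So $N$ is a nonsquare modulo $7$. $\square$

We also need to recognize the order of an element of $PGL_2(\mathbb F_7)$ from its trace and determinant. For $A\in GL_2(\mathbb F_7)$ put
$$u(A)=\mathrm{tr}(A)^2/\det A ,$$
which depends only on the class of $A$ in $PGL_2(\mathbb F_7)$. For example $u(1)=4$, and $u=0$ for the class of $\mathrm{diag}(1,-1)$.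

**Lemma 2.** (a) If the class of $A$ has order $1$ or $7$, then $u(A)=4$. If it has order $4$, then $u(A)=2$.

(b) Elements of $PSL_2(\mathbb F_7)$ have order $1,2,3,4$ or $7$. In a faithful transitive action of $PSL_2(\mathbb F_7)$ on $7$ points, an element without fixed point has order $7$, and an element with exactly one fixed point and a $2$-cycle has order $4$.

*Proof.* (a) Let $\lambda$ and $r\lambda$ be the eigenvalues; then $u(A)=(1+r)^2/r=r+2+r^{-1}$. If $A^7$ is scalar, $r^7=1$, and in characteristic $7$ this forces $r=1$, $u=4$. If the class has order $4$, then $A$ is diagonalizable over $\overline{\mathbb F}_7$ and $r$ has order exactly $4$, so $r+r^{-1}=0$ and $u=2$.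

(b) Let $A$ have square determinant. If its eigenvalues are equal, the order of its class is $1$ or $7$. If they are distinct and in $\mathbb F_7$, then $r=(r\lambda)^2/\det A$ is a square, so the order is $3$. Otherwise the eigenvalues are $\lambda,\lambda^7$ with $\lambda^8=\det A$, and the ratio $\lambda^6$ satisfies $(\lambda^6)^4=(\det A)^3=1$, so the order divides $4$. In an action on $7$ points the sign character is trivial by simplicity, so all permutations are even. Elements of order $2$ or $4$ have cycles of length $1,2,4$ and $7$ is odd, so they have a fixed point; elements of order $3$ have a fixed point since $7\equiv1\pmod 3$. So a fixed-point-free element has order $7$. An element with a $2$-cycle has even order, $2$ or $4$. An even involution is a product of two disjoint transpositions and has three fixed points, so exactly one fixed point forces order $4$. $\square$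

## 3. Galois elements as endomorphisms of the special fiber

We now want to compute $\bar\rho_E$ of a Frobenius or inertia element on a reduction of $E$. Fix a prime $p$ and an embedding $\overline{\mathbb Q}\subset\overline{\mathbb Q}_p$; it induces a place $v$ of $F$. Suppose $E$ has potentially good reduction at $v$. Then $E$ has a good model over the integers of a finite extension, hence over the integers of $\overline{\mathbb Q}_p$. It is unique, and homomorphisms extend uniquely. Let $\tilde E/\overline{\mathbb F}_p$ be the special fiber.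

Let $g\in G_{\mathbb Q_p}$ act on $\overline{\mathbb F}_p$ by $x\mapsto x^q$ with $q=p^r$, $r\ge0$. The conjugate model is the good model of $E^g$ and has special fiber $\tilde E^{(q)}$. For an isogeny $f:E^g\to E$ with reduction $\bar f:\tilde E^{(q)}\to\tilde E$, put
$$R_g(f)=\bar f\circ\mathrm{Fr}_q\in\mathrm{End}(\tilde E),\qquad \mathrm{Fr}_q:\tilde E\to\tilde E^{(q)} .$$

**Example.** If $E$ is defined over $\mathbb Q$ with good reduction at $p$, and $g$ is a Frobenius element, then $R_g(\mathrm{id})$ is the usual Frobenius endomorphism of $\tilde E$.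

**Lemma 3.** (R1) $\deg R_g(f)=q\deg f$, and $R_g(nf)=nR_g(f)$ for $n\in\mathbb Z$.

(R2) $R_g(f)R_{g'}(f')=R_{gg'}(f\circ f'^{\,g})$.

(R3) For $\ell\neq p$, under $E[\ell^n]\simeq\tilde E[\ell^n]$ the map $P\mapsto f(gP)$ becomes $R_g(f)$.

*Proof.* (R1) is clear. For (R2), $\mathrm{Fr}_q\bar f'=\bar f'^{(q)}\mathrm{Fr}_q$, and $\bar f'^{(q)}$ is the reduction of $f'^{\,g}$, so $\bar f\,\mathrm{Fr}_q\bar f'\,\mathrm{Fr}_{q'}=\bar f\,\overline{f'^{\,g}}\,\mathrm{Fr}_{qq'}$. For (R3), $gP$ reduces to $\mathrm{Fr}_q$ of the reduction of $P$. $\square$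

If $g\in G_F$, then $E^g=E$ and $R_g(\mathrm{id})$ makes sense; if also $q=1$, it is an automorphism of $\tilde E$.

We use the standard facts on $\tilde E/\overline{\mathbb F}_p$. An endomorphism $\alpha$ satisfies $\alpha^2-t\alpha+\deg\alpha=0$ with $t=\mathrm{tr}\,\alpha\in\mathbb Z$, $t^2\le4\deg\alpha$, and for $p\ne7$ its action on $\tilde E[7]$ has trace $t$ and determinant $\deg\alpha$ modulo $7$. If $\tilde E$ is ordinary, $\mathrm{End}(\tilde E)$ is an order in an imaginary quadratic field. If it is supersingular, $\mathrm{End}(\tilde E)\otimes\mathbb Q$ is the quaternion algebra ramified at $p$ and $\infty$, which contains no quadratic field in which $p$ splits.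

If the reduction is not potentially good, that is, if $v(j(E))<0$, we use Tate curves. Over $F_v$ the curve $E$ is the twist, by a character $\kappa$ with $\kappa^2=1$, of a Tate curve with parameter $q_E$, $v(q_E)=-v(j(E))$, and
$$E[7]\simeq\kappa\otimes\begin{pmatrix}\omega&*\\0&1\end{pmatrix},\qquad *\text{ the Kummer class of }q_E. \tag{1}$$

**Lemma 4.** (T1) If $v(j(E))<0$, $p\ne7$ and $7\nmid v(j(E))$ (with $v$ normalized), the projective image of inertia at $v$ on $E[7]$ has order $7$.

(T2) If $v\circ\sigma=v$ (that is, $p$ is inert or ramified in $F$) and $N$ is not a square, then $E$ has potentially good reduction at $v$.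

*Proof.* (T1) On inertia $\omega$ is trivial, and adjoining $q_E^{1/7}$ to the maximal unramified extension is ramified of degree $7$. So the matrices in (1) give projectively a group of order $7$.

(T2) Suppose $v(j(E))<0$. Factor $\mu$ into isogenies of prime degrees $r_i$ between Tate curves over $\overline{\mathbb Q}_p$. A subgroup of prime order $r$ in $\overline{\mathbb Q}_p^*/q^{\mathbb Z}$ is either $\mu_r$, with quotient $\overline{\mathbb Q}_p^*/q^{r\mathbb Z}$ via $x\mapsto x^r$, or is generated by an $r$-th root $q'$ of $q$, with quotient $\overline{\mathbb Q}_p^*/q'^{\mathbb Z}$. So each step multiplies the valuation of the parameter by $r_i^{\pm1}$. Since $v(j(E^\sigma))=v(\sigma j(E))=v(j(E))$, the two ends have parameters of equal valuation, so $\prod r_i^{\pm1}=1$. Hence every prime occurs an even number of times among the $r_i$, and $N=\prod r_i$ is a square, a contradiction. $\square$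

## 4. Proof of Theorem A

The prime $2$ splits in $F$, so for a place $v\mid 2$ we have $F_v=\mathbb Q_2$ and $G_{\mathbb Q_2}\subset G_F$. Let $\varphi\in G_{\mathbb Q_2}$ be a Frobenius element, and suppose $\bar\rho_E(\varphi)$ has order $1$ or $7$. By Lemma 2(b) it is enough to reach a contradiction. By Lemma 1(b), $\mu:E^\sigma[7]\to E[7]$ commutes with $\varphi$ up to sign, so $\varphi$ has projective order $1$ or $7$ on both. Let $E'$ be either $E$ or $E^\sigma$.

**Step 1: $E'$ has potentially good reduction at $v$.** This is needed to use Lemma 3. Otherwise, by (1), $\varphi$ acts on $E'[7]$ with eigenvalue ratio $\omega(\varphi)=2$, which has order $3$ in $\mathbb F_7^*$. The projective order would be $3$.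

**Step 2: $j(\tilde E')=1$ and $\mathrm{End}(\tilde E')=\mathbb Z[\frac{1+\sqrt{-7}}2]$.** This determines the special fiber completely. Let $\beta=R_\varphi(\mathrm{id})\in\mathrm{End}(\tilde E')$. It has degree $2$ and a trace $a$ with $|a|\le2\sqrt2$, and by (R3) it gives the action of $\varphi$ on $E'[7]$. By Lemma 2(a), $a^2\equiv4\cdot2\equiv1\pmod7$. Among $a^2\in\{0,1,4\}$ only $a=\pm1$ is possible. So $\mathbb Z[\beta]$ has discriminant $1-8=-7$ and is the maximal order of $\mathbb Q(\sqrt{-7})$.

As $2$ splits in $\mathbb Q(\sqrt{-7})$, $\tilde E'$ is ordinary, and its endomorphism ring, an imaginary quadratic order containing $\mathbb Z[\beta]$, equals $\mathbb Z[\beta]$. Moreover $\mathrm{id}:E'^\varphi=E'\to E'$ reduces to an isomorphism $\tilde E'^{(2)}\simeq\tilde E'$, so $j(\tilde E')^2=j(\tilde E')$ and $j(\tilde E')\in\mathbb F_2$. In characteristic $2$ the invariant $j=0$ is supersingular. Hence $j(\tilde E')=1$.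

**Step 3: contradiction with the degree of $\mu$.** By Step 2 the reductions of $E$ and $E^\sigma$ at $v$ are isomorphic over $\overline{\mathbb F}_2$. So the reduction of $\mu$, of degree $N$, becomes an element of $\mathbb Z[\frac{1+\sqrt{-7}}2]$ of norm $N$:
$$N=x^2+xy+2y^2,\qquad 4N=(2x+y)^2+7y^2 .$$
Thus $N$ is a square modulo $7$, contradicting Lemma 1(a). $\square$

## 5. Three more trinomials, and what an inert prime can say

The conjecture fails for $f_1$. What changes for other trinomials? Bruin and Elkies (*Trinomials $ax^7+bx+c$ and $ax^8+bx+c$ with Galois groups of order $168$ and $8\cdot168$*, ANTS-V, LNCS 2369 (2002), 172–188) prove that, up to $f(x)\mapsto\lambda f(ux)$ with $\lambda,u\in\mathbb Q^*$, the trinomials $ax^7+bx+c\in\mathbb Q[x]$ with Galois group of order $168$ are exactly $f_1$ and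
$$f_2=x^7-154x+99,\qquad f_3=37^2x^7-28x+9,\qquad f_4=499^2x^7-23956x+3^4\cdot113 ,$$
and that these three also have group $PSL_2(\mathbb F_7)$.

**Theorem B.** Let $K$ be the splitting field of one of $f_1,f_2,f_3,f_4$. Then $K\ne K_E$ for every $E$ as in the problem. Consequently, for every $d,e\in\mathbb Q$ such that $x^7+dx+e$ has group $PSL_2(\mathbb F_7)$, its splitting field is not of the form $K_E$.

The second sentence follows from the first and the theorem of Bruin and Elkies: substitutions $\lambda f(ux)$ do not change the splitting field, and if $de=0$ the polynomial is $x^7+e$ or $x(x^6+d)$, with solvable group. For $f_1$ the first sentence is the Corollary. From now on we treat $f_2,f_3,f_4$.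

Does the argument at $2$ still work? All three polynomials are $x^7+1$ modulo $2$. This has the root $1$, and its other roots are the remaining elements of $\mathbb F_8^*$. It is separable, so $2$ is unramified and Frobenius has order $3$, which Theorem A allows. Nothing more comes from Theorem A. A larger split prime helps less: the proof used the size of $2$ twice, to pin down $a^2-8=-7$ and to force $E$ and $E^\sigma$ to have the same reduction.

So try an inert prime. There the two reductions are Frobenius conjugate, and $\mu$ itself enters into $\bar\rho_E(\varphi)$.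

**Lemma 5.** Let $E$ be as in the problem with $N$ not a square. Let $p\neq7$ be inert in $F$, and let $\varphi\in G_{\mathbb Q_p}$ be a Frobenius element. Then $E$ has potentially good reduction at $p$. The endomorphism $\alpha=R_\varphi(\mu)$ of $\tilde E$ has degree $pN$ and represents $\bar\rho_E(\varphi)$ on $E[7]\simeq\tilde E[7]$. Its trace $t$ satisfies
$$t^2=Nm,\qquad m\in\mathbb Z,\quad 0\le m\le4p,\qquad u(\bar\rho_E(\varphi))\equiv m/p\pmod7. \tag{2}$$
If $N=3n^2$ with $n\in\mathbb Z$, then $m=3s^2$ with $s\in\mathbb Z$.

*Proof.* Potentially good reduction is (T2). As $p$ is inert, $\varphi\notin G_F$, so $E^\varphi=E^\sigma$ and $\alpha$ is defined; its degree and action are (R1) and (R3). By (R2) and Lemma 1(b), $\alpha^2=R_{\varphi^2}(\mu\mu^\varphi)=\epsilon N\beta$ with $\epsilon=\pm1$ and $\beta=R_{\varphi^2}(\mathrm{id})$ of degree $p^2$. Let $b=\mathrm{tr}\,\beta$, so $|b|\le2p$. Then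
$$t^2=\mathrm{tr}(\alpha^2)+2\deg\alpha=N(\epsilon b+2p),$$
and $m=2p+\epsilon b$ lies in $[0,4p]$. Also $u=t^2/(pN)=m/p$ modulo $7$. If $N=3n^2$, then $3m=(t/n)^2$ is the square of an integer, which is divisible by $3$. So $m=3s^2$. $\square$

Test this at $p=5$, which is inert since $-7\equiv3$ is a nonsquare modulo $5$.

**Frobenius at $5$ for $f_2$ and $f_4$.** Modulo $5$ we have $f_2\equiv x^7+x+4$, with values $4,1,4,4,2$ at $x=0,1,2,3,4$, and $f_4\equiv x^7-x+3$, with values $3,3,4,2,3$. There are no roots in $\mathbb F_5$. Both are separable: for $f_2$ this follows from the discriminant computed in (4) below, which is prime to $5$. For $f_4$, a common root $r\in\overline{\mathbb F}_5$ of $f_4$ and $f_4'$ satisfies $r^7=r-3$ and $7r^7=r$, so $6r=21$ and $r=1$, which is not a root. So $5$ is unramified and Frobenius at $5$ has no fixed point on the roots. By Lemma 2(b) it has order $7$, and $u=4$.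

Hence if $K_E$ is the splitting field of $f_2$ or $f_4$, (2) gives $m\equiv4\cdot5\equiv6\pmod7$ with $0\le m\le20$, so $m\in\{6,13,20\}$. Since $Nm$ is a square, $N$ is a square times $6$, $13$ or $5$. All of these are nonsquares modulo $7$, and Lemma 1(a) does not exclude any of them. Here the approach stops: *we do not know $N$ up to squares.*

The way past this is the prime $7$, the prime that ramifies in $F$. An inertia element $\tau\notin G_F$ at $7$ acts trivially on the residue field, so $R_\tau(\mu)$ is just the reduction of $\mu$, now an *endomorphism* of $\tilde E$ of degree $N$ with square $\pm N$ times an automorphism. If $\tilde E$ has invariant $0$, its ring $\mathbb Z[\zeta_3]$ forces $N=3n^2$. To show that the invariant is $0$ we need the ramification of our fields at $7$.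

## 6. Ramification of the three fields at 7

Let $T$ be the completed maximal unramified extension of $\mathbb Q_7$, with residue field $\overline{\mathbb F}_7$, and let $I_7=G_T$ be the inertia group. For $d$ prime to $7$, $T$ has exactly one extension $M_d$ of degree $d$, namely $T(7^{1/d})$; it is cyclic. In particular $M_6=T(\zeta_7)$ and $M_2=T(\sqrt{-7})$. More generally, each finite extension of $T$ has exactly one extension of each degree prime to $7$. Let $v$ be the valuation with $v(7)=1$.

**Lemma 6.** Let $B/A$ be a cyclic extension of degree $7$ of finite extensions of $T$, with $s$ a generator of its group, $\Pi$ a uniformizer of $B$, $\mathfrak m$ the maximal ideal, and $b=v_B(s(\Pi)/\Pi-1)$ (the *break*). Then $b\ge1$, $s(y)-y\in\mathfrak m^{b+1}$ for all $y\in O_B$, and for $x\in B^*$ with $7\nmid v_B(x)$,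
$$v_B(s(x)/x-1)=b .$$
The different of $B/A$ has exponent $6(b+1)$.

*Proof.* The residue field is algebraically closed, so $B/A$ is totally ramified and $O_B=O_A[\Pi]$. The map $s'\mapsto s'(\Pi)/\Pi$ modulo $\mathfrak m$ is a homomorphism from a group of order $7$ to $\overline{\mathbb F}_7^*$, which has no element of order $7$. So it is trivial and $b\ge1$. As $s(\Pi)-\Pi\in\mathfrak m^{b+1}$ and $O_B=O_A[\Pi]$, we get $s(y)-y\in\mathfrak m^{b+1}$ for all $y\in O_B$. Write $s(\Pi)/\Pi\equiv1+c\Pi^b\pmod{\mathfrak m^{b+1}}$ with $c$ a unit, and $x=w\Pi^i$ with $w$ a unit. Since $s(w)/w\in1+\mathfrak m^{b+1}$, we get $s(x)/x\equiv1+ic\Pi^b\pmod{\mathfrak m^{b+1}}$, which gives the claim when $7\nmid i$. In the same way $s^k(\Pi)/\Pi\equiv1+kc\Pi^b\pmod{\mathfrak m^{b+1}}$, so all six nontrivial $s^k$ have $v_B(s^k(\Pi)-\Pi)=b+1$, and the different exponent is their sum. $\square$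

**Example.** For $T(\zeta_{49})/T(\zeta_7)$ take $\Pi=\zeta_{49}-1$ and $s(\zeta_{49})=\zeta_{49}^{8}$. Then $s(\Pi)-\Pi=\zeta_{49}(\zeta_{49}^7-1)$ has valuation $7$ in units of $\Pi$, so the break is $6$.

We need a discriminant. For $f=ax^7+bx+c$ the roots $\eta$ of $f'=7ax^6+b$ satisfy $\eta^6=-b/(7a)$ and $f(\eta)=\tfrac{6b}7\eta+c$, so
$$\prod_\eta f(\eta)=c^6+\frac{6^6b^7}{7^7a},\qquad \mathrm{disc}(f)=-\frac1a(7a)^7\prod_\eta f(\eta)=-a^5(7^7ac^6+6^6b^7). \tag{3}$$
With $2^{13}\cdot11-3^6=89383=7\cdot113^2$ and $2^{20}-37^2\cdot3^6=1048576-998001=50575=7\cdot85^2$ this gives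
$$\mathrm{disc}f_2=3^67^7 11^6(2^{13}\cdot 11-3^6)=3^6\,7^8\,11^6\,113^2,\qquad \mathrm{disc}f_3=37^{10}3^67^7(2^{20}-37^2 3^6)=3^6\,7^8\,37^{10}\,85^2. \tag{4}$$

**Lemma 7.** (a) The splitting field of $f_4$ is unramified at $7$.

(b) Let $K$ be the splitting field of $f_2$ or $f_3$, and let $H=TK$. Then $G_0=\mathrm{Gal}(H/T)$ has order $21$, and $H/M_3$ is cyclic of degree $7$ with break $1$.

(c) If moreover $K=K_E$, then $G_0$ acts on $\mathbb P(E[7])$ with a unique stable line, and the character $\psi=$ (character on the line)/(character on the quotient) of $I_7$ is $\omega^2$.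

*Proof.* (a) We have $499^2\equiv4$ and $23956\equiv2\pmod7$. So the leading coefficient is a unit and $f_4'\equiv-2$ is a unit: $f_4$ is separable of degree $7$ modulo $7$.

(b) *Eisenstein form.* Modulo $7$, $f_2\equiv x^7+1=(x+1)^7$ and $f_2(-1)=252=7\cdot36$. Likewise $37^2\equiv4$, so $f_3\equiv4x^7+2=4(x-3)^7$, and $f_3(3)=2993928=7\cdot427704$ with $7\nmid427704$. So $f_2(x-1)$ and $f_3(x+3)$ are Eisenstein at $7$, up to a unit leading coefficient. For a root $\theta$, $T(\theta)/T$ is totally ramified of degree $7$ and its different has exponent $v_7(\mathrm{disc})=8$.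

*The order of $G_0$.* So $7$ divides $|G_0|$. The wild inertia group is a normal Sylow $7$-subgroup $P$ of $G_0$, of order $7$, and the normalizer of a Sylow $7$-subgroup in $PSL_2(\mathbb F_7)$ is a group of upper triangular classes, of order $21$. So $|G_0|\in\{7,21\}$. If $|G_0|=7$, then $H=T(\theta)$ and Lemma 6 gives $6(b+1)=8$, which is impossible. So $|G_0|=21$, and the fixed field of $P$ has degree $3$ over $T$, so it is $M_3$.

*The break.* Let $h$ be the break of $H/M_3$. Compute the different exponent of $H/T$ in two ways. Through $M_3$, whose different exponent is $2$, it is $6(h+1)+7\cdot2$. Through $T(\theta)$, over which $H$ is tame of degree $3$, it is $2+3\cdot8=26$. Hence $6h+20=26$ and $h=1$.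

(c) $P$ acts through unipotent elements, so it has a unique stable line. As $P$ is normal in $G_0$, this line is $G_0$-stable, and it is unique for $G_0$. In a basis adapted to the line, conjugating $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ by an upper triangular matrix with diagonal $(a,d)$ multiplies the upper right entry by $a/d$. So $sus^{-1}=u^{\psi(s)}$ for $u\in P$, $s\in G_0$.

*First, $\psi$ equals $\theta_0(s)=s(\Pi)/\Pi$ modulo $\mathfrak m$,* with $\Pi$ a uniformizer of $H$. (This is a case of Serre, *Local Fields*, IV §2, Prop. 9; here is the argument.) Let $u$ generate $P$, and write $u(\Pi)/\Pi\equiv1+c\Pi\pmod{\mathfrak m^2}$ with $c$ a unit. By Lemma 6 with $b=1$, replacing $\Pi$ by $\Pi'=s^{-1}(\Pi)$, which is a unit times $\Pi$, does not change $u(\Pi')/\Pi'$ modulo $\mathfrak m^2$. Apply $s$, which acts trivially on the residue field: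
$$\frac{sus^{-1}(\Pi)}{\Pi}=s\Bigl(\frac{u(\Pi')}{\Pi'}\Bigr)\equiv1+c\,\theta_0(s)\Pi ,\qquad \frac{u^{k}(\Pi)}\Pi\equiv1+kc\,\Pi\pmod{\mathfrak m^2}.$$
With $k=\psi(s)$ we get $\psi(s)=\theta_0(s)$.

*Second, $\theta_0=\omega^2$.* The homomorphism $\theta_0$ is trivial on $P$, so $\theta_0^3=1$ and $\theta_0^7=\theta_0$. For an element $w$ that is a unit, $s(w)/w\equiv1$ modulo the maximal ideal for every inertia element $s$. As $\Pi^7/7^{1/3}$ is a unit of $H\supset M_3$, $\theta_0(s)=\theta_0(s)^7\equiv s(7^{1/3})/7^{1/3}$. As $(\zeta_7-1)^2/7^{1/3}$ is a unit and $s(\zeta_7-1)/(\zeta_7-1)\equiv\omega(s)$, this is $\omega(s)^2$. $\square$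

## 7. The prime 7 forces $N=3n^2$

**Proposition 8.** If $K_E$ is the splitting field of $f_2$, $f_3$ or $f_4$, then $N=3n^2$ with $n\in\mathbb Z$.

*Proof.* The place $v\mid7$ of $F$ is ramified, so $v\circ\sigma=v$; by Lemma 1(a) and (T2), $E$ has potentially good reduction at $v$. Put $I_F=I_7\cap G_F=G_{M_2}$. In characteristic $7$, $y^2=x^3+Ax+B$ is supersingular exactly when the coefficient of $x^6$ in $(x^3+Ax+B)^3$ vanishes. That coefficient is $3B$. So the only supersingular invariant is $1728$, and $0\ne1728$ is ordinary. We go through the possible $j(\tilde E)$.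

**Step 1: if $j(\tilde E)=0$, then $N=3n^2$.** Here $\tilde E$ is ordinary and $\mathrm{End}(\tilde E)$ contains the maximal order $\mathbb Z[\zeta_3]$, hence equals it. Take $\tau\in I_7\setminus I_F$. By (R2) and Lemma 1(b),
$$R_\tau(\mu)^2=R_{\tau^2}(\mu\mu^\tau)=\pm N w,\qquad w=R_{\tau^2}(\mathrm{id})\in\mathrm{Aut}(\tilde E),$$
and $R_\tau(\mu)$ has norm $N$. For the ideal $\mathfrak a=(R_\tau(\mu))$ this says $\mathfrak a^2=(N)=\mathfrak a\bar{\mathfrak a}$, so $\mathfrak a=\bar{\mathfrak a}$. An ideal of $\mathbb Z[\zeta_3]$ stable under conjugation is $(n)$ or $(n\sqrt{-3})$ with $n\in\mathbb Z$. So $N=n^2$ or $N=3n^2$, and Lemma 1(a) leaves $N=3n^2$.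

**Step 2: $j(\tilde E)\neq0,1728$ is impossible.** The aim is to compare the ordinary filtration of $E[7]$ with Lemma 7. By (R2), $g\mapsto R_g(\mathrm{id})$ is a homomorphism $\kappa:I_F\to\mathrm{Aut}(\tilde E)=\{\pm1\}$, and by (R3) it gives the action of $I_F$ on $T_\ell E$ for $\ell\neq7$. So $I_F$ acts trivially on $T_\ell(E\otimes\kappa)$, and by Néron–Ogg–Shafarevich $E\otimes\kappa$ has good reduction over $M_2$, which is ordinary. Its $7$-torsion has a connected part and an étale quotient. On the quotient $I_F$ acts trivially, because the residue field is algebraically closed; hence on the connected line it acts by the determinant $\omega$. So $I_F$ stabilizes a line of $E[7]$ with ratio (line)/(quotient) equal to $\omega|_{I_F}$. This character has order $3$, since $[M_6:M_2]=3$.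

For $f_4$, $I_F$ acts by scalars (Lemma 7(a)) and the ratio is $1$, a contradiction. For $f_2,f_3$, the projective image of $I_F$ has index at most $2$ in the group $G_0$ of odd order, so it is $G_0$; the stable line is unique and the ratio is $\psi=\omega^2=\omega^{-1}$ on $I_F$ by Lemma 7(c). As $\omega$ has order $3$ on $I_F$, $\omega^{-1}\neq\omega$, a contradiction.

**Step 3: if $j(\tilde E)=1728$, reduce to a good supersingular curve over $L=M_4$.** The homomorphism $g\mapsto R_g(\mathrm{id})$ sends $I_F$ to the cyclic group $\mathrm{Aut}(\tilde E)$ of order $4$. Modulo $\{\pm1\}$ it factors through the only quadratic extension of $M_2$, which is $L=M_4$. So on $G_L$ it takes values $\pm1$, and as in Step 2 a quadratic twist $E'$ of $E$ over $L$ has good reduction, now supersingular. It has the same projective representation of $G_L$ on $7$-torsion as $E$.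

**Step 4: valuations of the $7$-torsion.** All of $E'[7]$ lies in the formal group of $E'$ over $O_L$, which has height $2$. This formal group has endomorphisms $[a]$ for $a\in\mathbb Z_7$; from a coordinate $X$ pass to
$$z=\frac16\sum_{\zeta\in\mu_6(\mathbb Z_7)}\zeta^{-1}[\zeta](X),$$
which has leading term $X$ and satisfies $z\circ[\zeta]=\zeta z$. In this coordinate $[7]$ commutes with $z\mapsto\zeta z$, so $[7](z)=\sum_{i\equiv1(6)}a_iz^i$, with $a_1=7$. The invariant differential $Q(z)\,dz$, with $Q$ an invertible power series, satisfies $Q([7](z))\,[7]'(z)=7Q(z)$, so $7\mid ia_i$, and $7\mid a_i$ when $7\nmid i$. By height $2$, $a_{49}$ is a unit and $a_i$ is a nonunit for $i<49$. The only $i\le49$ with $i\equiv1\pmod6$ and $7\mid i$ are $7$ and $49$. Put $\alpha=v(a_7)\in\frac14\mathbb Z_{>0}\cup\{\infty\}$. The Newton polygon for the $48$ nonzero points of $E'[7]$ is the lower convex hull of $(1,1)$, $(7,\alpha)$, $(49,0)$, because the other points $(i,v(a_i))$ with $1<i<49$ have height at least $1$. The segment from $(1,1)$ to $(49,0)$ passes through $(7,7/8)$.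

**Step 5: $\alpha\ge7/8$ is impossible.** Then every nonzero $7$-torsion point has $v(z)=1/48$. The projective image of $G_L$ has order dividing $21$, and scalars have order dividing $6$, so the image in $GL(E'[7])$ has order dividing $126$. As $e(L/T)=4$, the value group of $L(E'[7])$ is contained in $\frac1{504}\mathbb Z$. But $504/48$ is not an integer, a contradiction.

So $\alpha=i/4$ with $i\in\{1,2,3\}$. Six nonzero points have valuation $(1-\alpha)/6$, and the other $42$ have the smaller valuation $\alpha/42=i/168$. The six together with $0$ form a subgroup $C$ of order $7$, stable under $G_L$.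

**Step 6: $\alpha=i/4$ is impossible for $f_4$.** Here $G_L$ acts by scalars, the value group is contained in $\frac1{24}\mathbb Z$, and $i/168\notin\frac1{24}\mathbb Z$.

**Step 7: $\alpha=i/4$ is impossible for $f_2$ and $f_3$.** We compute one break in two ways. First we pass to a field over which the torsion field has degree $7$. Over $M_{12}\supset M_4,M_6$ the determinant $\omega$ is trivial. The intersection $H\cap M_{12}$ contains $M_3$ and has degree prime to $7$ over $T$, so it is $M_3$, and the projective image of $G_{M_{12}}$ is $P$. So the elements of its image in $GL(E'[7])$ have the form $cu$ with $u$ in a unipotent group $U$ of order $7$ and $c^2=1$. The sign becomes trivial over the only quadratic extension $M=M_{24}$ of $M_{12}$. So $G_M$ acts through $U$. As $U$ contains no scalar but $1$, $M'=M(E'[7])$ equals $MH$. Again $H\cap M=M_3$, so $[M':M]=7$ and $e(M'/T)=168$. Let $s$ generate $\mathrm{Gal}(M'/M)$, with break $b$.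

*The break from $H$.* Let $\Pi_H$ be a uniformizer of $H$; then $v_{M'}(\Pi_H)=168/21=8$. The restriction of $s$ to $H$ generates $\mathrm{Gal}(H/M_3)$, whose break is $1$, so $v_{M'}(s(\Pi_H)/\Pi_H-1)=8$. As $7\nmid8$, Lemma 6 for $M'/M$ gives $b=8$.

*The break from torsion points.* Let $Q\in E'[7]\setminus C$. As $s$ is unipotent, $s\ne1$, and $C$ is stable, $C$ is the kernel and the image of $s-1$, so $sQ-Q\in C\setminus\{0\}$. In a formal group the coordinate of a difference is the difference of the coordinates times a unit. So, with $x=z(Q)$,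
$$v_{M'}(x)=168\cdot\frac i{168}=i,\qquad v_{M'}(s(x)-x)=v_{M'}(z(sQ-Q))=168\cdot\frac{1-i/4}6=7(4-i).$$
As $7\nmid i$, Lemma 6 gives $v_{M'}(s(x)-x)=i+b$. Hence $b=28-8i\in\{20,12,4\}$, contradicting $b=8$.

So $j(\tilde E)=0$, and Step 1 gives the claim. $\square$

## 8. Frobenius at 5 excludes $f_2$ and $f_4$

Return to $p=5$. If $K_E$ is the splitting field of $f_2$ or $f_4$, Section 5 gives $m\equiv6\pmod7$ and $0\le m\le20$. Now $N=3n^2$ by Proposition 8, so $m=3s^2$ by Lemma 5, that is, $m\in\{0,3,12\}$. Modulo $7$ these are $0,3,5$. None is $6$, a contradiction. So Theorem B holds for $f_2$ and $f_4$.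

For $f_3$ the prime $5$ divides the discriminant (4), so use the inert prime $13$ ($-7\equiv6$ is a nonsquare modulo $13$).

**Lemma 9.** Let $K$ be the splitting field of $f_3$.

(a) $13$ is unramified in $K$, and Frobenius at $13$ has order $4$.

(b) For every prime $q\ne7$, inertia at $q$ in $\mathrm{Gal}(K/\mathbb Q)$ has order prime to $7$.

*Proof.* (a) By (4), $13\nmid\mathrm{disc}f_3$, and $f_3\equiv4(x^7+6x-1)\pmod{13}$. Count roots in $\mathbb F_{13}$. Zero is none. If $x$ is a nonzero square, $x^6=1$ and $7x=1$, so $x=2$, which is a nonsquare: excluded. If $x$ is a nonsquare, $x^6=-1$ and $5x=1$, so $x=8$, a nonsquare. So there is exactly one root. Next, $x^2+4x+6$ has discriminant $-8\equiv5$, a nonsquare, so it is irreducible. For a root $\theta$ of it, $\theta^2=-4\theta-6$, $\theta^3=-3\theta-2$, $\theta^4=-3\theta+5$, and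
$$\theta^7=(-3\theta-2)(-3\theta+5)=9\theta^2-9\theta-10=-45\theta-64=7\theta+1 ,$$
so $\theta^7+6\theta-1=13\theta=0$. Thus Frobenius has exactly one fixed point and a $2$-cycle, and Lemma 2(b) gives order $4$.

(b) Otherwise inertia contains a $7$-cycle and is transitive on the roots. If $q\neq37$, the roots are integral at $q$, and inertia acts trivially on residues, so all roots have the same reduction $r$ and $f_3\equiv a(x-r)^7$ modulo $q$, with $a=37^2$ a unit. The coefficient of $x^6$ gives $7r=0$, so $r=0$, and $q$ divides $28$ and $9$: impossible. If $q=37$, the Newton polygon with vertices $(0,0),(1,0),(7,2)$ gives one root of valuation $0$ and six of valuation $-1/3$, so inertia is not transitive. $\square$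

Suppose from now on that $K_E$ is the splitting field of $f_3$. By Proposition 8, Lemma 5 and Lemma 2(a) with $p=13$, $u=2$,
$$m=3s^2\equiv26\equiv5\pmod7,\qquad 3s^2\le52 .$$
For $|s|=0,1,2,3,4$ the values $3s^2=0,3,12,27,48$ are $0,3,5,6,6$ modulo $7$. So
$$|s|=2 \tag{5}$$
survives, and this argument gives no contradiction. With $N=3$, say, the endomorphism $\alpha$ would have trace $t=\pm6$, degree $39$ and discriminant $36-156=-120$, so $\tilde E$ would have an endomorphism generating $\mathbb Q(\sqrt{-30})$. To contradict this we need to know $\tilde E$ itself. The next section finds it, using the $3$-isogeny.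

## 9. A parameter for the 3-isogeny

The first task is to arrive at $N=3$ exactly.

**Lemma 10.** If $E$ is as in the problem and $N=3n^2$, there is $E_1$ as in the problem with an isogeny $\mu_1:E_1^\sigma\to E_1$ of degree $3$ and $K_{E_1}=K_E$.

*Proof.* Let $\mu_0$ generate $\mathrm{Hom}(E^\sigma,E)$ and $\mu=k\mu_0$. Then $\mu_0$ has cyclic kernel and degree $N_0=N/k^2=3n_0^2$; here $n_0=n/k$ is an integer (taken positive), because $3n_0^2$ is one, and $N_0$ is prime to $7$. Let $C=\ker(\hat\mu_0:E\to E^\sigma)$, cyclic of order $N_0$, and let $C_d\subset C$ be its subgroup of order $d$. By Lemma 1(b), applied to $\mu_0$, these are $G_F$-stable, and $C^\tau=\ker\mu_0$ for $\tau\notin G_F$. Put $E_1=E/C_{n_0}$, a curve over $F$, with $\lambda:E\to E_1$ over $F$. Then $E_1^\sigma$ is $E^\sigma$ modulo $(C_{n_0})^\tau$, the subgroup of order $n_0$ of the cyclic group $\ker\mu_0$.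

*The conjugate is $E/C_{3n_0}$.* Identify $E^\sigma=E/C$ through $\hat\mu_0$ and factor $\hat\mu_0$ as $E\to E/C_{3n_0}\xrightarrow{\ \pi\ }E/C$ with $\deg\pi=N_0/(3n_0)=n_0$. Dualizing, $\mu_0$ factors through $\hat\pi:E^\sigma\to E/C_{3n_0}$, so $\ker\hat\pi$ is the subgroup of order $n_0$ of $\ker\mu_0$. Hence $E_1^\sigma\simeq E/C_{3n_0}$, and $E_1=E/C_{n_0}\to E/C_{3n_0}$ is a $3$-isogeny $E_1\to E_1^\sigma$. Let $\mu_1$ be its dual.

*The fields agree.* In the rank one group $\mathrm{Hom}(E^\sigma,E_1)$ there are coprime nonzero integers $a,b$ with $a\,\mu_1\lambda^\sigma=b\,\lambda\mu$. Comparing degrees, $3a^2=b^2N$ with $N$ prime to $7$, so $7\nmid ab$. On $7$-torsion, for $\tau\notin G_F$, $\lambda(\mu(\tau P))$ is therefore a scalar multiple of $\mu_1(\lambda^\sigma(\tau P))=\mu_1(\tau(\lambda P))$; for $\tau\in G_F$, $\lambda\tau=\tau\lambda$. Since $\deg\lambda=n_0$ is prime to $7$, $\lambda:E[7]\simeq E_1[7]$ intertwines the projective representations, and $K_{E_1}=K_E$. $\square$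

Replace $E$ by $E_1$: from now on $N=3$. Consider pairs $(A,D)$, with $A$ an elliptic curve over $\overline{\mathbb Q}$ and $D\subset A$ a subgroup of order $3$, up to isomorphism.

**Lemma 11.** (a) Every pair has a model
$$A:\ y^2+a_1xy+a_3y=x^3,\qquad D=\langle(0,0)\rangle,\qquad a_3\ne0,\ a_1^3\neq27a_3,$$
and $(a_1,a_3)$ is unique up to $(ua_1,u^3a_3)$. Put $h(A,D)=a_1^3/a_3-27$. Then $(A,D)\mapsto h(A,D)$ is a bijection from isomorphism classes of pairs to $\overline{\mathbb Q}^*$, $h(A^g,D^g)=g(h(A,D))$ for $g\in G_{\mathbb Q}$, and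
$$j(A)=\frac{(h+27)(h+3)^3}{h}. \tag{6}$$

(b) For $w(A,D)=(A/D,A[3]/D)$ we have $h(w(A,D))=729/h(A,D)$.

*Proof.* (a) Let $P$ generate $D$. Put $P$ at $(0,0)$ in a Weierstrass equation; then $a_6=0$, and $a_3\ne0$ since $2P\ne0$ (otherwise, as the curve is smooth at $P$, its tangent there would be vertical). A substitution $y\mapsto y+cx$ makes $y=0$ the tangent line at $P$, so $a_4=0$. As $3P=0$, $P$ is a flex, so $y=0$ meets the curve only at $P$ and $a_2=0$. The remaining changes of coordinates are scalings. Replacing $P$ by $-P$ changes nothing, because $[-1]$ is an isomorphism from $(A,P)$ to $(A,-P)$. The standard formulas give $\Delta=a_3^3(a_1^3-27a_3)$ and $c_4=a_1(a_1^3-24a_3)$. Putting $a_1^3=(h+27)a_3$ into $c_4^3/\Delta$ gives (6), and $\Delta\ne0$ means $a_3\ne0$, $h\neq0$. Given $h\ne0$, take $a_3=1$ and $a_1$ a cube root of $h+27$; different cube roots differ by a scaling with $u^3=1$. So $h$ is a bijection. Compatibility with $g$ is clear.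

(b) *A symmetric form.* In homogeneous coordinates put $U=Y$, $V=-Y-a_1X-a_3Z$, $W=a_3Z$. The curve becomes
$$U+V+W=-a_1X,\qquad UVW=-a_3X^3, \tag{7}$$
and $D$ consists of its three points with $X=0$. Any one of the three can serve as origin: translations by $D$ identify the resulting pairs.

*A Hesse cubic above $A$.* Scale so that $a_3=1$, $a_1=k$, $k^3=h+27$ with $h=h(A,D)$. Let $H_k:\ u^3+v^3+w^3=kuvw$, and let $D_k$ be its set of points with $u=0$, the points $(0:1:-c)$ with $c^3=1$. With $\zeta$ a primitive cube root of unity and $\ell_j=ku+3\zeta^jv+3\zeta^{2j}w$ for $j=0,1,2$, the identity $a^3+b^3+c^3-3abc=\prod_j(a+\zeta^jb+\zeta^{2j}c)$ gives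
$$\ell_0\ell_1\ell_2-(k^3-27)u^3=27(u^3+v^3+w^3-kuvw),\qquad \ell_0+\ell_1+\ell_2=3ku .$$
The forms $u,\ell_0,\ell_1$ are independent, so with $X=-u$ the curve $H_k$ is of the form (7) with coefficients $(3k,\,k^3-27)$. Here $k^3-27=h\ne0$ and $(3k)^3-27(k^3-27)=729\neq0$, so $H_k$ is smooth, and with origin $O=(0:1:-1)$ the set $D_k$ is a subgroup of order $3$ with
$$h(H_k,D_k)=\frac{27k^3}{k^3-27}-27=\frac{729}{k^3-27}=\frac{729}{h}.$$

*Relation to $(A,D)$.* On $H_k$, $\ell_j=0$ forces $u=0$, so the line $\ell_j=0$ meets $H_k$ in one point only, a flex. The three points with $u=0$ are thus flexes, and by permuting coordinates so are all nine points with $uvw=0$. Since $O$ is a flex, the flexes are the points of order dividing $3$, so $H_k[3]=\{uvw=0\}$. The map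
$$\phi:H_k\to A,\qquad (u:v:w)\mapsto(X:U:V:W)=(-uvw:u^3:v^3:w^3)$$
respects (7) with $a_1=k$, $a_3=1$. Take $\phi(O)=(0:0:1:-1)$ as origin of $A$. Then $\phi$ is an isogeny with kernel $\{u=0\}=D_k$, and it maps $H_k[3]$ onto the set $X=0$, which is $D$. So $(A,D)=w(H_k,D_k)$. Finally $w(w(A,D))\simeq(A,D)$, because $A\to A/D\to(A/D)/(A[3]/D)=A/A[3]\simeq A$ is multiplication by $3$ and sends $\{x:3x\in D\}$ onto $D$. Hence $w(A,D)\simeq(H_k,D_k)$ and $h(w(A,D))=729/h$. $\square$

**Example.** Let $\pi=\frac{1+\sqrt{-7}}2$, so $\pi\bar\pi=2$, and let $\beta_0=\pi/\bar\pi=\pi^2/2=\frac{-3+\sqrt{-7}}4$. It has norm $1$ and generates the fractional ideal $\mathfrak p/\bar{\mathfrak p}$, where $\mathfrak p=(\pi)$; so an element of norm $1$ need not be a unit of $O_F$. Take $h=27\beta_0$, let $E/F$ have the invariant (6), and let $D$ be the subgroup with $h(E,D)=h$. Then $\sigma(h)=27/\beta_0=729/h$, so $E^\sigma\simeq E/D$ by Lemma 11, and there is $\mu$ of degree $3$. By (6), $v_{\mathfrak p}(j(E))=-1$, so $j(E)$ is not integral and $E$ has no CM. This is a $\mathbb Q$-curve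 as in the problem with $N=3$. For $g\notin G_F$ the determinant $3\,\omega(g)$ is a square, and for $g\in G_F$ so is $\omega(g)$: the image of $\bar\rho_E$ lies in $PSL_2(\mathbb F_7)$.

Now apply Lemma 11 to our $E$ with $N=3$. Put $h=h(E,\ker\hat\mu)$. By Lemma 1(b), $\ker\hat\mu$ is $G_F$-stable, so $h\in F^*$. For $\tau\notin G_F$, $\hat\mu^{\,\tau}=\pm\mu$, so the conjugate pair is $(E^\sigma,\ker\mu)$. This is $w(E,\ker\hat\mu)$, because $\hat\mu$ identifies $E/\ker\hat\mu$ with $E^\sigma$ and $\hat\mu(E[3])=\ker\mu$. Hence
$$h\cdot\sigma(h)=729. \tag{8}$$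

**Lemma 12.** If $K_E$ is the splitting field of $f_3$ and $N=3$, then $h=27\beta^7$ with $\beta\in F^*$ and $\beta\,\sigma(\beta)=1$.

*Proof.* We show that $7\mid v(h/27)$ for every finite place $v$ of $F$. The prime $3$ is inert in $F$, so at $v\mid3$ equation (8) gives $2v(h)=6$, and $v(h/27)=0$. At $v\mid7$, which is ramified, $2v(h)=0$. At any other $v$, $3$ is a unit. If $v(h)>0$, then (6) gives $v(j(E))=-v(h)$; if $v(h)<0$, it gives $v(j(E))=3v(h)$. In both cases $v(j(E))<0$, and by (T1) and Lemma 9(b), $7\mid v(j(E))$. So $7\mid v(h)$.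

As $O_F$ is a principal ideal domain with units $\pm1$, $h/27=\pm\gamma^7=\beta^7$ with $\beta=\pm\gamma$. By (8), $(\beta\sigma(\beta))^7=1$ with $\beta\sigma(\beta)\in\mathbb Q$, so $\beta\sigma(\beta)=1$. $\square$

## 10. The prime 13 excludes $f_3$

**Step 1: $h\equiv\pm27$ modulo $13$.** This is where the seventh power is used. As $13$ is inert in $F$ and $\beta\sigma(\beta)=1$, $\beta$ is a unit at $13$. On the residue field $\mathbb F_{169}$, $\sigma$ acts by $x\mapsto x^{13}$, so $\bar\beta^{14}=1$. Hence $\bar\beta^7=\pm1$ and $h\equiv\pm27\pmod{13}$.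

**Step 2: $\mathrm{End}(\tilde E)\otimes\mathbb Q=\mathbb Q(\sqrt{-3})$ at $13$.** By (6) and Step 1, $j(\tilde E)$ is the reduction of the value of $j$ at $h=-27$ or at $h=27$, namely $0$ or $54\cdot30^3/27=54000$. The curve with $j=0$ has endomorphism ring $\mathbb Z[\zeta_3]$. Let $(A,D)$ be the pair with $h=27$. It is fixed by $w$, since $729/27=27$; so there is $\nu:A\to A/D\simeq A$ with kernel $D$ and $\nu(A[3])=D$. Then $\nu^2$ has degree $9$ and kills $A[3]$, so $\nu^2=3\epsilon$ with $\epsilon\in\mathrm{Aut}(A)$. As $j(A)=54000\neq0,1728$, $\epsilon=\pm1$. No element of $\mathbb Z$ or of an imaginary quadratic order has square $3$, so $\nu^2=-3$. In both cases the curve in characteristic $0$ has an endomorphism $\sqrt{-3}$ and integral invariant, so it has potentially good reduction at $13$, and its reduction is isomorphic to $\tilde E$. Therefore $\mathrm{End}(\tilde E)$ contains $\sqrt{-3}$. As $13$ splits in $\mathbb Q(\sqrt{-3})$, $\tilde E$ is ordinary, $\mathrm{End}(\tilde E)\otimes\mathbb Q=\mathbb Q(\sqrt{-3})$ and $\mathrm{End}(\tilde E)\subset\mathbb Z[\zeta_3]$.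

**Step 3: contradiction.** Take $\alpha$ from Lemma 5 with $p=13$ and $N=3$: it has degree $39$ and $t^2=3m=9s^2$. As $\alpha\in\mathbb Z[\zeta_3]$, its discriminant is $-3k^2$ with $k\in\mathbb Z$:
$$9s^2-156=-3k^2,\qquad k^2=52-3s^2 .$$
By (5), which used only $N=3n^2$ and Lemma 9(a), $|s|=2$. Then $k^2=40$, which is impossible. $\square$

So no $E$ as in the problem has $K_E$ equal to the splitting field of $f_3$. Together with the Corollary for $f_1$ and Section 8 for $f_2$ and $f_4$, this proves the first sentence of Theorem B. The second follows from it by the theorem of Bruin and Elkies, as explained in Section 5: for every trinomial covered by the Conjecture, the curve that the Conjecture asserts does not exist.
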